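# A locally compact scattered space with $\omega_2$ levels of size $\omega_1$, under CH

## 1. Scattered spaces, their levels, and constant cardinal sequences

**Definition 1 (LCS spaces).** A space $X$ is *scattered* if every nonempty subspace $Y\subset X$ has a point that is isolated in $Y$. An *LCS space* is a locally compact Hausdorff scattered space.

*Example.* Every ordinal with its order topology is LCS. It is Hausdorff; each $[0,\xi]$ is compact and open; and if $Y\neq\emptyset$, then $[0,\min Y]$ is an open set meeting $Y$ only in $\min Y$. The space $\mathbb Q$ is not scattered.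

**Definition 2 (levels, rank, height, cardinal sequence).** Let $X$ be LCS. $I_0(X)$ is the set of isolated points of $X$, and for $\beta>0$, $I_\beta(X)$ is the set of isolated points of $X\setminus\bigcup_{\gamma<\beta}I_\gamma(X)$. We write $X_{\ge\beta}=X\setminus\bigcup_{\gamma<\beta}I_\gamma(X)$. The *height* $\mathrm{ht}(X)$ is the least $\beta$ with $I_\beta(X)=\emptyset$. The *cardinal sequence* is $\mathrm{SEQ}(X)=\langle|I_\beta(X)|:\beta<\mathrm{ht}(X)\rangle$.

Since $X$ is scattered, $I_\beta(X)\ne\emptyset$ whenever $X_{\ge\beta}\neq\emptyset$. The levels are disjoint, so this cannot go on through all ordinals, and every point lies in exactly one level. The *rank* $\mathrm{rk}(p)$ is the $\beta$ with $p\in I_\beta(X)$.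

*Example.* In the ordinal $\omega^2+1$ the isolated points are $0$ and the successors, $I_1=\{\omega\cdot n:1\le n<\omega\}$ and $I_2=\{\omega^2\}$. So the height is $3$ and the cardinal sequence is $\langle\omega,\omega,1\rangle$. In any ordinal, the rank of a point $\xi>0$ is the last exponent in its Cantor normal form to base $\omega$. Hence the ordinal $\omega^\omega$ has cardinal sequence $\langle\omega,\omega,\omega,\dots\rangle$ of length $\omega$.

**Definition 3 (the classes $\mathcal C(\alpha)$).** $\mathcal C(\alpha)=\{\mathrm{SEQ}(X):X\text{ is LCS and }\mathrm{ht}(X)=\alpha\}$, and $\langle\kappa\rangle_\alpha$ is the constant sequence of length $\alpha$ with value $\kappa$.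

*Example.* By the previous example, $\langle\omega,\omega,1\rangle\in\mathcal C(3)$ and $\langle\omega\rangle_\omega\in\mathcal C(\omega)$.

**Definition 4 (the cardinal hypotheses).** CH says $2^\omega=\omega_1$; GCH says $2^\mu=\mu^+$ for all infinite cardinals $\mu$. For an infinite cardinal $\kappa$, $\kappa^{<\kappa}$ is the number of functions from ordinals $\theta<\kappa$ to $\kappa$. We shall use the hypothesis $\kappa^{<\kappa}=\kappa$.

*Example.* It holds for $\kappa=\omega$. For $\kappa=\omega_1$ it says $\omega_1^\omega=\omega_1$, and this is CH: if $2^\omega=\omega_1$ then $\omega_1^\omega=(2^\omega)^\omega=2^\omega=\omega_1$, and conversely $2^\omega\le\omega_1^\omega$.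

If $\kappa^{<\kappa}=\kappa$, then $\kappa$ is regular, because $\kappa^{\mathrm{cf}(\kappa)}>\kappa$ by König's theorem. Also, a set of size at most $\kappa$ then has at most $\kappa$ subsets of size $<\kappa$.

We need four elementary facts about levels.

* (T1) *Each $X_{\ge\gamma}$ is closed. If every neighborhood of $p$ contains a point $\neq p$ of rank $\ge\gamma$, then $\mathrm{rk}(p)\ge\gamma+1$.* By induction, $X_{\ge\gamma}$ is the intersection of the sets $X_{\ge\gamma'}\setminus I_{\gamma'}(X)$, $\gamma'<\gamma$, and each of these is closed in the closed set $X_{\ge\gamma'}$. In the second statement $p$ lies in the closed set $X_{\ge\gamma}$ and is not isolated in it.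
* (T2) *If $O\subset X$ is open, then $I_\beta(O)=I_\beta(X)\cap O$ for all $\beta$; and $|\mathrm{rk}(p)|\le|O|$ for $p\in O$.* By induction $O_{\ge\beta}=X_{\ge\beta}\cap O$ is open in $X_{\ge\beta}$, so its isolated points are those of $X_{\ge\beta}$ that lie in $O$. For $\gamma<\mathrm{rk}(p)$ the set $O_{\ge\gamma}$ contains $p$, so $I_\gamma(O)\ne\emptyset$. These levels are disjoint, so there are at most $|O|$ of them.
* (T3) *A topological sum of LCS spaces is LCS, and its $\beta$-th level is the disjoint union of the $\beta$-th levels of the summands.* This follows from (T2).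
* (T4) *A nonempty compact scattered Hausdorff space $X$ has successor height, and its top level is finite.* If the height $\lambda$ were a limit, the open sets $X\setminus X_{\ge\gamma}$, $\gamma<\lambda$, would form an increasing cover of $X$ by proper subsets, with no finite subcover. So $\lambda=\mu+1$, and $I_\mu(X)=X_{\ge\mu}$ is closed, hence compact, and discrete; so it is finite.

Now the question. It comes from "Cardinal sequences of length $<\omega_2$ under GCH". Under GCH the classes $\mathcal C(\alpha)$ are known to admit a full characterization for all $\alpha<\omega_2$, and it is known to be consistent with GCH that $\langle\omega_1\rangle_{\omega_2}\in\mathcal C(\omega_2)$. Does GCH by itself imply $\langle\omega_1\rangle_{\omega_2}\in\mathcal C(\omega_2)$? In plain words: must there be an LCS space with exactly $\omega_2$ levels, each of size $\omega_1$? The answer is yes, and CH suffices.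

**Theorem A.** *If $\kappa$ is an infinite cardinal with $\kappa^{<\kappa}=\kappa$, then $\langle\kappa\rangle_{\kappa^+}\in\mathcal C(\kappa^+)$. In particular CH, hence GCH, implies $\langle\omega_1\rangle_{\omega_2}\in\mathcal C(\omega_2)$.*

**Theorem B.** *If $\kappa$ is an infinite cardinal with $\kappa^{<\kappa}=\kappa$, then $\langle\kappa\rangle_\alpha\in\mathcal C(\alpha)$ for every ordinal $0<\alpha<\kappa^+\cdot\kappa^+$ (ordinal product).*

## 2. Stacking spaces, and why stacking stops at length $\kappa^+$

Let $\kappa$ be any infinite cardinal. For length $1$ take a discrete space of size $\kappa$. For length $2$ take the one-point compactification of a discrete space of size $\kappa$, and then the topological sum of $\kappa$ copies of it: there are $\kappa\cdot\kappa=\kappa$ isolated points, and $\kappa$ points of rank $1$. For length $3$, compactify this space by one point and take $\kappa$ copies. The following lemma is the general form of this procedure; we need it again for Theorem B.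

**Lemma 1 (stacking).** *Let $\alpha,\beta>0$ be ordinals and $\kappa$ an infinite cardinal. If $\langle\kappa\rangle_\alpha\in\mathcal C(\alpha)$ and $\langle\kappa\rangle_\beta\in\mathcal C(\beta)$, then $\langle\kappa\rangle_{\alpha+\beta}\in\mathcal C(\alpha+\beta)$.*

*Proof.* Let $\mathrm{SEQ}(Y)=\langle\kappa\rangle_\alpha$ and $\mathrm{SEQ}(Z)=\langle\kappa\rangle_\beta$.

**Step 1: a compact space with one point on top of $Y$.** For $\gamma<\alpha$ the closed subspace $Y_{\ge\gamma}$ is nonempty and all its levels are infinite, so by (T4) it is not compact. Let $K=Y\cup\{\infty\}$ be the one-point compactification (with $\gamma=0$ we see that $Y$ is not compact). If some neighborhood of $\infty$ contained no point of $Y$ of rank $\ge\gamma$, then the closed set $Y_{\ge\gamma}$ would lie in a compact subset of $Y$, and would be compact. So every neighborhood of $\infty$ contains points of rank $\ge\gamma$, for every $\gamma<\alpha$. By (T1), $\infty$ is not in any of the first $\alpha$ levels of $K$. By (T2) the points of the open set $Y$ keep their ranks, which are all $<\alpha$; so $\infty$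 has rank exactly $\alpha$. Thus $\mathrm{SEQ}(K)=\langle\kappa\rangle_\alpha{}^\frown\langle1\rangle$.

**Step 2: replace each isolated point of $Z$ by a copy of $K$.** Let $W$ be the disjoint union of copies $K_z$ of $K$, for $z\in I_0(Z)$, and of the set $Z\setminus I_0(Z)$. Let $f:W\to Z$ send all of $K_z$ to $z$ and be the identity elsewhere. As a base take the open subsets of the $K_z$ and the sets $f^{-1}(V)$, $V\subset Z$ open. This family is closed under finite intersections, since $f^{-1}(V)\cap K_z$ is $\emptyset$ or $K_z$. Each $K_z=f^{-1}(\{z\})$ is open in $W$ and carries its own topology, and $f$ is continuous.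

**Step 3: $W$ is Hausdorff and locally compact.** Points with different images are separated by preimages of disjoint open sets; two points with the same image lie in one $K_z$. The $K_z$ are compact and open. Now let $V$ be a compact neighborhood in $Z$ of a point of $Z\setminus I_0(Z)$; we show that $f^{-1}(V)$ is compact. Given an open cover, each $y\in V\setminus I_0(Z)$ lies in a member of it, and a basic neighborhood of $y$ inside that member must be of the form $f^{-1}(V_y)$, since $y$ is in no $K_z$. The set $V\setminus I_0(Z)$ is compact, so finitely many sets $V_i$ among the $V_y$ cover it. The rest $V\setminus\bigcup V_i$ is a compact subset of the discrete set $I_0(Z)$, so it is finite. Hence $f^{-1}(V)$ is covered by finitely many sets $f^{-1}(V_i)$, each inside a member of the cover, and by finitely many compact sets $K_z$.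

**Step 4: the levels of $W$.** By (T2) points of $K_z$ have in $W$ the rank they have in $K_z$. The set $I_0(Z)$ is dense in $Z$, because every nonempty open subset of the scattered space $Z$ has an isolated point. So every neighborhood of a point of $Z\setminus I_0(Z)$ contains some $\infty_z$, and $\infty_z\in W_{\ge\alpha}$, which is closed. Therefore
$$W_{\ge\alpha}=\{\infty_z:z\in I_0(Z)\}\cup(Z\setminus I_0(Z)).$$
The map $f$ restricts to a bijection from this set onto $Z$. It is a homeomorphism: the traces of basic open sets are $\emptyset$, the singletons $\{\infty_z\}$, and the preimages of open sets $V\subset Z$, and $\{z\}$ is open in $Z$. So the first $\alpha$ levels of $W$ have size $\kappa\cdot\kappa=\kappa$ and the remaining ones are those of $Z$. Hence $W$ is LCS and $\mathrm{SEQ}(W)=\langle\kappa\rangle_{\alpha+\beta}$. $\square$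

*All lengths below $\kappa^+$.* For every infinite $\kappa$ and $0<\xi<\kappa^+$ we get $\langle\kappa\rangle_\xi\in\mathcal C(\xi)$, with no hypothesis on $\kappa$. For $\xi=1$ take a discrete space, and pass from $\xi$ to $\xi+1$ by Lemma 1. At a limit $\xi$ take the topological sum of witnesses for $\xi_i$, $i<\mathrm{cf}(\xi)$, cofinal in $\xi$. Since $\mathrm{cf}(\xi)\le\kappa$, each level of the sum has size $\kappa$.

*Where this stops.* At $\xi=\kappa^+$ the limit step needs $\kappa^+$ summands, and then every level has size $\kappa^+$. Nor can one keep one space and add points on top of its compactification. If $K$ is a compact open subspace of a Hausdorff space, then $K$ is clopen, so a point outside $K$ has a neighborhood missing $K$. Once $Y$ has been closed off by $\infty$, points of higher rank cannot use it, and fresh copies with fresh isolated points are needed. This is what Lemma 1 does, and $\kappa^+$ repetitions are too many.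

In a space with $\mathrm{SEQ}(X)=\langle\kappa\rangle_{\kappa^+}$, there are $\kappa^+$ points of unbounded rank, and the compact neighborhoods of all of them draw their isolated points from one set of size $\kappa$. So these neighborhoods must overlap a great deal. In a Hausdorff space two compact open sets meet in a compact open set. Our task is to glue $\kappa^+$ compact spaces along compact open pieces, so tightly that only $\kappa$ points of each rank remain.

## 3. Topologies generated by the cones of a partial order

This section reduces Theorem A to a statement about partial orders. In a partial order $(X,\preceq)$ write $U(p)=\{q:q\preceq p\}$; we call it the cone below $p$.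

**Lemma 2.** *Let $(X,\preceq)$ be a partial order with no infinite strictly decreasing sequence, such that*
$$\text{for all }p,q\in X,\ U(p)\cap U(q)\text{ is a finite (possibly empty) union of sets }U(s).\tag{1}$$
*Give $X$ the topology with subbase $\{U(p),\,X\setminus U(p):p\in X\}$. Then $X$ is LCS, each $U(p)$ is compact and open, and the sets $U(p)\setminus\bigcup_{j<n}U(q_j)$ with $n<\omega$ and $q_j\prec p$ form a neighborhood base at $p$.*

*Proof.* **Hausdorff.** If $p\ne q$, then by antisymmetry we may assume $p\not\preceq q$. Then $X\setminus U(q)\ni p$ and $U(q)\ni q$ are disjoint open sets.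

**Neighborhood base.** Let $p\in O=\bigcap_{i<m}U(a_i)\setminus\bigcup_{j<n}U(b_j)$. Then $U(p)\subset U(a_i)$ for all $i$. By (1) each $U(p)\cap U(b_j)$ is a finite union of sets $U(q)$; here $q\preceq p$, and $q\ne p$ because $q\in U(b_j)$ and $p\notin U(b_j)$. Removing these finitely many $U(q)$ from $U(p)$ gives a set of the stated form inside $O$. Sets of that form are open and contain $p$, since $p\not\preceq q_j$.

**Compactness of $U(p)$.** We use induction on $\prec$. Given an open cover of $U(p)$, a member containing $p$ contains some $U(p)\setminus\bigcup_{j<n}U(q_j)$ with $q_j\prec p$. The sets $U(q_j)$ are compact by induction, so finitely many members cover the rest. As $U(p)$ is also open, $X$ is locally compact.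

**Scattered.** If $\emptyset\ne Y\subset X$ and $p$ is $\prec$-minimal in $Y$, then $U(p)\cap Y=\{p\}$. $\square$

*Example.* For the ordinal $\kappa+1$ with its usual order, $U(p)=[0,p]$ and the topology is the order topology. To see what (1) is for, put two incomparable points $a,b$ on top of $\omega$. Then $U(a)\cap U(b)=\omega$ is not a finite union of cones, $\{a\}=U(a)\setminus U(b)$ is open, every $n<\omega$ is isolated, and $U(a)$ is an infinite discrete space, not compact.

**Lemma 3 (reduction).** *Let $\kappa$ be an infinite cardinal, let $(X,\preceq)$ be as in Lemma 2, with its topology, and let $\sigma:X\to\kappa^+$ satisfy*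

1. *$|U(p)|\le\kappa$ for all $p$;*
2. *$\mathrm{rk}(p)\ge\sigma(p)$ for all $p$;*
3. *for every $\alpha<\kappa^+$ there is $p$ with $\sigma(p)\ge\alpha$;*
4. *$|\{p:\sigma(p)\le\beta\}|\le\kappa$ for every $\beta<\kappa^+$.*

*Then $\langle\kappa\rangle_{\kappa^+}\in\mathcal C(\kappa^+)$.*

*Proof.* By item 2, $I_\beta(X)\subset\{p:\sigma(p)\le\beta\}$ for $\beta<\kappa^+$, so $|I_\beta(X)|\le\kappa$ by item 4. By items 2 and 3, for each $\beta<\kappa^+$ there is a point of rank $\ge\beta$, so $I_\beta(X)\neq\emptyset$. By (T2) applied to the open set $U(p)$ and item 1, $|\mathrm{rk}(p)|\le\kappa$, so $\mathrm{rk}(p)<\kappa^+$. Hence $\mathrm{ht}(X)=\kappa^+$ and all levels have size between $1$ and $\kappa$. By (T3) the topological sum of $\kappa$ copies of $X$ has cardinal sequence $\langle\kappa\rangle_{\kappa^+}$. $\square$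

A first attempt at such an $X$: for each $\alpha<\kappa^+$ build a partial order $F_\alpha$ of size at most $\kappa$ whose largest element has rank $\ge\alpha$, and take the disjoint union. Item 4 fails, because each $F_\alpha$ has a minimal element and there are $\kappa^+$ of them. So elements of different $F_\alpha$ must be identified, and the danger is then (1). The rest of the proof chooses the $F_\alpha$ and the identification so that (1) survives.

*From here to the end of Section 8 we fix $\kappa$ with $\kappa^{<\kappa}=\kappa$.* The letters $\alpha,\beta,\gamma,\xi,\eta,\zeta$ denote ordinals $<\kappa^+$, and $\delta,\varepsilon,\nu,t,s,e,v$ ordinals $<\kappa$ (except that $s$ in (1) is a point). We use constantly: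

* (O1) An order isomorphism between two sets of ordinals is unique if it exists. It maps initial segments to initial segments. Two initial segments of one set of ordinals with the same order type are equal.
* (O2) A nonincreasing function from a well-ordered set to the ordinals has only finitely many values. (If there were infinitely many, choose for each value the least argument where it is taken. Among these arguments there is an increasing $\omega$-sequence, and its values would strictly decrease.)

For a set $N$ of ordinals let $\ell(N)=\sup\{\xi+1:\xi\in N\}$. If $N$ is an initial segment of $B$, then $N=B\cap\ell(N)$.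

## 4. Coherent small pictures of an ordinal

We want to look at $\alpha<\kappa^+$ through sets of size $<\kappa$, since there are only $\kappa$ isomorphism types of such sets. The pictures grow with a time parameter $\delta<\kappa$, and the picture of a smaller ordinal should be obtained by cutting the picture of a larger one.

**Lemma 4.** *There are $P_\nu(\beta)\subset\beta$ $(\beta<\kappa^+,\ \nu<\kappa)$ such that* (i) *$|P_\nu(\beta)|<\kappa$;* (ii) *$P_\nu(\beta)\subset P_{\nu'}(\beta)$ for $\nu<\nu'$, and $\bigcup_{\nu<\kappa}P_\nu(\beta)=\beta$;* (iii) *if $\eta\in P_\nu(\beta)$, then $P_\nu(\eta)=P_\nu(\beta)\cap\eta$.*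

*Proof.* We use recursion on $\beta$, with $P_\nu(0)=\emptyset$. For $\beta>0$ let $\mu=\mathrm{cf}(\beta)\le\kappa$ (so $\mu=1$ for a successor), and fix a strictly increasing sequence $\langle\beta_i:i<\mu\rangle$ in $\beta$ such that each $\xi<\beta$ is $\le$ some $\beta_i$. The natural idea is to take the union of the sets $P_\nu(\beta_i)\cup\{\beta_i\}$ over few $i$. For coherence we may use $\beta_i$ at stage $\nu$ only if the $\beta_j$ involved already see each other. So for $i<\mu$ let $h(i)<\kappa$ be least such that $\beta_j\in P_{h(i)}(\beta_k)$ for all $j<k\le i$. It exists because there are fewer than $\kappa$ such pairs and $\kappa$ is regular. Clearly $h$ is nondecreasing. Call $i$ *$\nu$-eligible* if $i\le\nu$ and $h(i)\le\nu$, and put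
$$P_\nu(\beta)=\bigcup\{P_\nu(\beta_i)\cup\{\beta_i\}:i\ \nu\text{-eligible}\}.$$

(i) Fewer than $\kappa$ indices are $\nu$-eligible, and $\kappa$ is regular.

(ii) A $\nu$-eligible index is $\nu'$-eligible for $\nu'>\nu$, which gives monotonicity. If $\xi<\beta$, choose $i$ with $\xi\le\beta_i$. For all large $\nu$ the index $i$ is $\nu$-eligible and $\xi\in P_\nu(\beta_i)\cup\{\beta_i\}$, so $\xi\in P_\nu(\beta)$.

(iii) If $i<k$ are $\nu$-eligible, then $\beta_i\in P_{h(k)}(\beta_k)\subset P_\nu(\beta_k)$. So by (iii) for $\beta_k$,
$$P_\nu(\beta_i)\cup\{\beta_i\}\subset P_\nu(\beta_k).$$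
Let $\eta\in P_\nu(\beta)$. If $\zeta<\eta$ and $\zeta\in P_\nu(\beta)$, then by this inclusion $\zeta$ and $\eta$ lie in one set $P_\nu(\beta_k)\cup\{\beta_k\}$ with $k$ $\nu$-eligible. Then $\zeta\in P_\nu(\eta)$, by (iii) for $\beta_k$ if $\eta<\beta_k$, and trivially if $\eta=\beta_k$. Conversely, if $\eta\in P_\nu(\beta_k)\cup\{\beta_k\}$ with $k$ $\nu$-eligible, then $P_\nu(\eta)\subset P_\nu(\beta_k)\subset P_\nu(\beta)$, and $P_\nu(\eta)\subset\eta$. $\square$

**Definition 5 (pictures).** $B_\delta(\beta)=\{\beta\}\cup\bigcup_{\nu<\delta}P_\nu(\beta)$. For $\xi<\eta$ let $\rho(\xi,\eta)=\min\{\delta:\xi\in B_\delta(\eta)\}$.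

* (B1) $B_0(\beta)=\{\beta\}$; $|B_\delta(\beta)|<\kappa$; $B_\delta(\beta)$ is increasing in $\delta$ and continuous at limit $\delta$; $\bigcup_{\delta<\kappa}B_\delta(\beta)=\beta+1$.
* (B2) If $\eta\in B_\delta(\beta)$, then $B_\delta(\eta)=B_\delta(\beta)\cap(\eta+1)$.

(B1) is clear from Lemma 4. For (B2) let $\eta<\beta$, say $\eta\in P_{\nu_0}(\beta)$ with $\nu_0<\delta$. For all $\nu\in[\nu_0,\delta)$ we have $P_\nu(\eta)=P_\nu(\beta)\cap\eta$ by (iii). By monotonicity these $\nu$ suffice to compute both unions. By (B1), $\rho(\xi,\eta)<\kappa$ exists and $B_\delta(\eta)=\{\eta\}\cup\{\xi<\eta:\rho(\xi,\eta)\le\delta\}$.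

*Example.* For finite $n\ge1$ the construction has $\mu=1$, $\beta_0=n-1$, $h(0)=0$, so $P_\nu(n)=n$ for all $\nu$. Thus $B_0(n)=\{n\}$, $B_\delta(n)=n+1$ for $\delta\ge1$, and $\rho(m,n)=1$ for $m<n$. For $\beta=\omega$ choose $\beta_i=i$. Then $h(i)=0$, and $P_\nu(\omega)=\nu+1$ for $\nu<\omega$. So $B_\delta(\omega)=\delta\cup\{\omega\}$ for $\delta<\omega$, and $\rho(n,\omega)=n+1$. We use this choice in later examples.

**Definition 6 ($\delta$-closed sets).** $N\subset\kappa^+$ is *$\delta$-closed* if $N\cap(\eta+1)=B_\delta(\eta)$ for all $\eta\in N$.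

*Example.* By (B2) every initial segment of $B_\delta(\alpha)$ is $\delta$-closed. So $\{0,1\}$ and $\{0,\omega\}=B_1(\omega)$ are $1$-closed.

* (N) *If $N,N'$ are $\delta$-closed, then $N\cap N'$ is an initial segment of both, and every order isomorphism $N\to N'$ is the identity on $N\cap N'$.*

Indeed, $\eta\in N\cap N'$ gives $N\cap(\eta+1)=B_\delta(\eta)=N'\cap(\eta+1)$, which is the first statement. An order isomorphism maps $N\cap N'$ onto an initial segment of $N'$ of the same order type, which by (O1) is $N\cap N'$; and the only order automorphism of $N\cap N'$ is the identity.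

**Definition 7 (closure, iso).** $\mathrm{cl}_\varepsilon(M)=\bigcup_{\eta\in M}B_\varepsilon(\eta)$. An *iso* $\varphi:N\to N'$ is an order isomorphism onto $N'$ with $\rho(\varphi(\xi),\varphi(\eta))=\rho(\xi,\eta)$ for $\xi<\eta$ in $N$.

*Example.* $\mathrm{cl}_1(\{\omega\})=\{0,\omega\}$. The order isomorphism $\{0,1\}\to\{0,\omega\}$ is an iso, as $\rho(0,1)=1=\rho(0,\omega)$. The order isomorphism $\{0,1,2\}\to\{0,1,\omega\}$ is not, as $\rho(1,2)=1$ and $\rho(1,\omega)=2$.

Let $N$ be a nonempty initial segment of $B_\delta(\alpha)$ and $\varepsilon\ge\delta$. For $\eta\in N\subset B_\varepsilon(\alpha)$, (B2) gives $B_\varepsilon(\eta)=B_\varepsilon(\alpha)\cap(\eta+1)$. Hence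
$$\mathrm{cl}_\varepsilon(N)=B_\varepsilon(\alpha)\cap\ell(N).\tag{2}$$
So $\mathrm{cl}_\varepsilon(N)$ is an initial segment of $B_\varepsilon(\alpha)$ containing $N$; $\ell(\mathrm{cl}_\varepsilon(N))=\ell(N)$; $\mathrm{cl}_\delta(N)=N$; $\mathrm{cl}_{\varepsilon'}(\mathrm{cl}_\varepsilon(N))=\mathrm{cl}_{\varepsilon'}(N)$ for $\varepsilon\le\varepsilon'$; and $\mathrm{cl}_\varepsilon(N)$ is increasing in $\varepsilon$ and continuous at limits $\varepsilon>\delta$.

* (I) *If $\varphi:N\to N'$ is an iso, $\mathrm{cl}_\varepsilon(M)\subset N$, $\varphi[M]=M'$ and $\mathrm{cl}_\varepsilon(M')\subset N'$, then $\varphi[\mathrm{cl}_\varepsilon(M)]=\mathrm{cl}_\varepsilon(M')$.*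

This holds because $\xi\in\mathrm{cl}_\varepsilon(M)$ means that for some $\eta\in M$ either $\xi=\eta$, or $\xi<\eta$ and $\rho(\xi,\eta)\le\varepsilon$. Both $\varphi$ and $\varphi^{-1}$ preserve this condition, and every element of $\mathrm{cl}_\varepsilon(M')\subset N'$ has the form $\varphi(\xi)$ with $\xi\in N$.

## 5. The partial orders $F_\alpha$

For each $\alpha$ we now build a well-founded order whose elements watch the pictures $B_\delta(\alpha)$ grow, and which may, at finitely many moments, throw away a top part for good.

**Definition 8 ($F_\alpha$).** $F_\alpha$ is the set of functions $z$ on $\kappa$ such that each $z(\delta)$ is a nonempty initial segment of $B_\delta(\alpha)$ and $h_z(\delta):=\ell(z(\delta))$ is nonincreasing in $\delta$. Put $w\le z$ iff $w(\delta)\subset z(\delta)$ for all $\delta$.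

Since $z(\delta)=B_\delta(\alpha)\cap h_z(\delta)$, we have $w\le z$ iff $h_w\le h_z$ pointwise. Always $z(0)=\{\alpha\}$. The largest element is $r_\alpha$, where $r_\alpha(\delta)=B_\delta(\alpha)$. Any $z,w\in F_\alpha$ have a meet, $(z\wedge w)(\delta)=z(\delta)\cap w(\delta)$: of two initial segments of $B_\delta(\alpha)$ one contains the other, so the intersection is nonempty, and $h_{z\wedge w}=\min(h_z,h_w)$ is nonincreasing.

*Example.* $F_0=\{r_0\}$. For $\alpha=1$, $B_0(1)=\{1\}$ and $B_\delta(1)=\{0,1\}$ for $\delta\ge1$. So $h_z$ has values in $\{1,2\}$, $h_z(0)=2$, and it either stays $2$ or drops to $1$ at some $\varepsilon\ge1$. Hence $F_1=\{r_1\}\cup\{z^\varepsilon:1\le\varepsilon<\kappa\}$, where $z^\varepsilon(\delta)$ is $\{1\}$ for $\delta=0$, $\{0,1\}$ for $1\le\delta<\varepsilon$ and $\{0\}$ for $\delta\ge\varepsilon$. We have $z^\varepsilon\le z^{\varepsilon'}$ iff $\varepsilon\le\varepsilon'$, so $F_1$ is a chain isomorphic to $\kappa+1$, and its cone topology is the ordinal space $\kappa+1$ with $r_1$ as the point $\kappa$. For $\kappa=\omega$ the point $r_1$ has rank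 $1$. For $\kappa=\omega_1$ it has rank $\omega_1$ there, since $\omega_1=\omega^{\omega_1}$. So we can only expect *lower* bounds for ranks.

**Definition 9 (jumps, ends, left limits).** By (O2) $h_z$ has finitely many values. Let $0=t_0<t_1<\dots<t_k$ be such that the maximal intervals of constancy are $[t_i,t_{i+1})$, $i\le k$, with $t_{k+1}=\kappa$. The *jumps* of $z$ are $t_1,\dots,t_k$; the *last jump* is $t_k$ (which is $0$ if $k=0$). Put $R_i=z(t_i)$; the *end* of $z$ is $R_z=R_k$. For $\delta>0$ let $h_z^-(\delta)=\min_{\delta'<\delta}h_z(\delta')$ and $z^-(\delta)=B_\delta(\alpha)\cap h_z^-(\delta)$.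

*Example.* $z^\varepsilon\in F_1$ has the single jump $\varepsilon$, end $\{0\}$, and $(z^\varepsilon)^-(\varepsilon)=\{0,1\}$: what it would have been at time $\varepsilon$ without the cut.

We record consequences. $R_0=\{\alpha\}$. By (2),
$$z(\delta)=\mathrm{cl}_\delta(R_i)\quad\text{for }\delta\in[t_i,t_{i+1}).\tag{3}$$
So $z$ is determined by $(t_i,R_i)_{i\le k}$. As $R_i$ is one of fewer than $\kappa$ (or finitely many, if $\kappa=\omega$) initial segments of $B_{t_i}(\alpha)$, we get $|F_\alpha|\le\kappa$. If $\delta'<\delta$ and $h_z$ is constant on $[\delta',\delta)$ (for each $\delta>0$ such a $\delta'$ exists, by finiteness), then by (2)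
$$z^-(\delta)=\mathrm{cl}_\delta(z(\delta')).\tag{4}$$
Hence $\ell(z^-(\delta))=h_z^-(\delta)$; $z(\delta)\subset z^-(\delta)$; a $\delta>0$ is a jump iff $z(\delta)\neq z^-(\delta)$; and $w\le z$ implies $w^-(\delta)\subset z^-(\delta)$.

**Lemma 5.** *$F_\alpha$ has no infinite strictly decreasing sequence.*

*Proof.* This gives the well-foundedness needed for Lemma 2. Let $z_0\ge z_1\ge\cdots$ and $h(\delta)=\min_nh_{z_n}(\delta)$. This is nonincreasing, so it is constant on each of finitely many intervals $[s_j,s_{j+1})$ covering $\kappa$. For all large $n$ we have $h_{z_n}(s_j)=h(s_j)$ for every $j$. Then on $[s_j,s_{j+1})$ we get $h\le h_{z_n}\le h_{z_n}(s_j)=h(s_j)=h$. So $h_{z_n}=h$ for all large $n$, and the sequence is eventually constant. $\square$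

## 6. Gluing by codes

How much of $z$ should be remembered when $\alpha$ is forgotten? If we keep everything, nothing is glued. If we keep only isomorphism types, only $\kappa$ points remain in all. We keep the isomorphism type of the history and the end $R_z$ as an actual set of ordinals.

**Definition 10 (codes; the set $X$).** Let $z\in F_\alpha$ with notation as in Definition 9. For $i<k$ let $N_i=z^-(t_{i+1})=\mathrm{cl}_{t_{i+1}}(R_i)$, a set containing $R_i$ and $R_{i+1}$. Let $c_i$ be the isomorphism type of $(N_i;<,\rho,R_i,R_{i+1})$, coded as the ordinal $\theta=\mathrm{otp}(N_i)<\kappa$ together with the transported function $\rho:[\theta]^2\to\kappa$ and the two subsets of $\theta$ corresponding to $R_i$ and $R_{i+1}$. Put $c(z)=\langle(t_{i+1},c_i):i<k\rangle$ and $p(z)=(c(z),R_z)$. Write $z\sim u$ iff $p(z)=p(u)$, also for $u\in F_\beta$ with $\beta\ne\alpha$. Let $X=\{p(z):z\in F_\alpha,\ \alpha<\kappa^+\}$. If $p=p(z)$ with $z\in F_\alpha$, we call $z$ a *representative* of $p$ in $F_\alpha$, and write $R_p=R_z$.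

Two code entries agree iff the unique order isomorphism of the sets $N_i$ is an iso that respects the two marked subsets.

*Example.* $z^1\in F_1$ has the code with one entry, at time $1$: two points, $\rho=1$, marked subsets $\{1\}$ and $\{0\}$; its end is $\{0\}$. Let $u\in F_\omega$ have $h_u(0)=\omega+1$ and $h_u(\delta)=1$ for $\delta\ge1$. Its jump is $1$, $N_0=B_1(\omega)=\{0,\omega\}$, $R_0=\{\omega\}$, $R_1=\{0\}$, $\rho(0,\omega)=1$. So $u\sim z^1$. No $z^\varepsilon\in F_1$ with $\varepsilon\ge2$ is equivalent to an element of $F_\omega$, because $|B_\varepsilon(\omega)|\ge3$ and $|B_\varepsilon(1)|=2$. Nor is $r_1$, whose empty code would force $r_1\sim r_\omega$, while their ends $\{1\}$ and $\{\omega\}$ differ. So exactly one point is common to $F_1$ and $F_\omega$ after gluing.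

**Lemma 6.** *If $w,w'\in F_\beta$ and $w\sim w'$, then $w=w'$.*

*Proof.* This says that a point of $X$ has at most one representative in each $F_\beta$. The jumps agree, and $R_0=R_0'=\{\beta\}$. If $R_i=R_i'$, then $N_i=N_i'$; the iso given by equality of codes is an order automorphism of $N_i$, hence the identity, so $R_{i+1}=R_{i+1}'$. By (3), $w=w'$. $\square$

**The comparison maps.** Let $z\in F_\alpha$, $u\in F_\beta$, $z\sim u$, with common jumps $t_1<\dots<t_k$ and data $R_i,N_i$ and $R_i',N_i'$. We need maps from $z(\delta)$ to $u(\delta)$ for all $\delta$ at once, to carry everything below $z$ to something below $u$. If $k=0$, then $\{\alpha\}=R_z=R_u=\{\beta\}$ and $z=u=r_\alpha$. For $i<k$ there are isos $\varphi_i:N_i\to N_i'$ with $\varphi_i[R_i]=R_i'$ and $\varphi_i[R_{i+1}]=R_{i+1}'$.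

For $\delta\in(t_i,t_{i+1}]$ with $i<k$, (4) gives $z^-(\delta)=\mathrm{cl}_\delta(R_i)\subset N_i$ and $u^-(\delta)=\mathrm{cl}_\delta(R_i')\subset N_i'$. Put $\Phi_\delta^-=\varphi_i\upharpoonright z^-(\delta)$; by (I) it is an iso onto $u^-(\delta)$. For $\delta>t_k$ we have $z^-(\delta)=\mathrm{cl}_\delta(R_k)=u^-(\delta)$, because $R_k=R_z=R_u=R_k'$; let $\Phi_\delta^-$ be the identity. Finally let $\Phi_\delta=\Phi_\delta^-\upharpoonright z(\delta)$ for $\delta>0$, and $\Phi_0:\{\alpha\}\to\{\beta\}$.

Then $\Phi_\delta:z(\delta)\to u(\delta)$ is an iso onto: if $\delta>0$ is not a jump, $z(\delta)=z^-(\delta)$ and $u(\delta)=u^-(\delta)$; at $\delta=t_{i+1}$ use $\varphi_i[R_{i+1}]=R_{i+1}'$. Moreover $\Phi_\delta$ is the identity for $\delta\ge t_k$; at $\delta=t_k\geq 1$ because it is an order isomorphism of $R_k$ onto $R_k'=R_k$, and for $k=0$ because $\alpha=\beta$.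

**Lemma 7 (coherence of the comparison maps).** *If $\delta<\delta'$ and $\xi\in z(\delta)\cap z^-(\delta')$, then $\Phi_\delta(\xi)=\Phi_{\delta'}^-(\xi)$.* We refer to this as (C).

*Proof.* The lemma says that an ordinal which is still present at time $\delta'$ has kept its image. Let $\delta\in[t_i,t_{i+1})$.

We claim: $\Phi_\delta=\varphi_i\upharpoonright z(\delta)$ if $i<k$, and $\Phi_\delta$ is the identity if $i=k$. For $\delta>t_i$ this is the definition. If $\delta=t_i$ with $i\ge1$, then $\Phi_{t_i}=\varphi_{i-1}\upharpoonright R_i$ is the unique order isomorphism $R_i\to R_i'$, and so is $\varphi_i\upharpoonright R_i$ (or the identity, if $i=k$). If $\delta=0$, both maps send $\alpha$ to $\beta$.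

If $\delta'\le t_{i+1}$, then $\Phi_{\delta'}^-$ is also a restriction of $\varphi_i$ (or the identity, if $i=k$), and (C) holds. If $\delta'>t_{i+1}$, then $\xi<h_z^-(\delta')\le h_z(t_{i+1})$ and $\xi\in B_\delta(\alpha)\subset B_{t_{i+1}}(\alpha)$. So $\xi\in z(t_{i+1})$ and $\Phi_\delta(\xi)=\varphi_i(\xi)=\Phi_{t_{i+1}}(\xi)$. Now repeat with $t_{i+1}$ in place of $\delta$. After finitely many steps the first case applies. $\square$

**Lemma 8 (transfer).** *Let $z\in F_\alpha$, $u\in F_\beta$, $z\sim u$. For $w\le z$ in $F_\alpha$ put $w^*(\delta)=\Phi_\delta[w(\delta)]$. Then $w^*\in F_\beta$, $w^*\le u$, $w\sim w^*$, and $w\mapsto w^*$ is an order isomorphism from $\{w:w\le z\}$ onto $\{v:v\le u\}$.*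

*Proof.* If $k=0$, then $z=u$ and $w^*=w$. Let $k\ge1$. Each $w(\delta)$ is a nonempty initial segment of $z(\delta)$, so $w^*(\delta)$ is a nonempty initial segment of $u(\delta)$, hence of $B_\delta(\beta)$.

**Step 1: $h_{w^*}$ is nonincreasing, so $w^*\in F_\beta$.** We show by induction on $\delta'>0$ that $h_{w^*}(\delta')\le h_{w^*}(\delta)$ for all $\delta<\delta'$. Choose $\delta_0<\delta'$ with $h_w$ constant on $[\delta_0,\delta')$, and first let $\delta\in[\delta_0,\delta')$. By (4),
$$w(\delta)\subset\mathrm{cl}_{\delta'}(w(\delta))=w^-(\delta')\subset z^-(\delta').\tag{5}$$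
If $\eta\in w(\delta')$, there is $\xi\in w(\delta)$ with $\xi\ge\eta$, as $h_w(\delta')\le h_w(\delta)$. By (C), $\Phi_{\delta'}(\eta)=\Phi_{\delta'}^-(\eta)\le\Phi_{\delta'}^-(\xi)=\Phi_\delta(\xi)\in w^*(\delta)$. So $h_{w^*}(\delta')\le h_{w^*}(\delta)$. For $\delta<\delta_0$ the induction hypothesis gives $h_{w^*}(\delta')\le h_{w^*}(\delta_0)\le h_{w^*}(\delta)$. Thus $w^*\in F_\beta$, and clearly $w^*\le u$.

**Step 2: $c(w)=c(w^*)$.** Let $\delta'>0$ and choose $\delta<\delta'$ such that $h_w$ and $h_{w^*}$ are constant on $[\delta,\delta')$. By (5) and (C), $\Phi^-_{\delta'}[w(\delta)]=\Phi_\delta[w(\delta)]=w^*(\delta)$. Also $\mathrm{cl}_{\delta'}(w(\delta))=w^-(\delta')\subset z^-(\delta')$ and $\mathrm{cl}_{\delta'}(w^*(\delta))=(w^*)^-(\delta')\subset u^-(\delta')$. So by (I) $\Phi_{\delta'}^-$ maps $w^-(\delta')$ onto $(w^*)^-(\delta')$. It also maps $w(\delta')$ onto $w^*(\delta')$. Hence $\delta'$ is a jump of $w$ iff it is a jump of $w^*$. Now let $s<s'$ be consecutive elements of $\{0\}\cup\{\text{jumps of }w\}$. Then $w(s)\subset w^-(s')\subset z^-(s')$, so by (C) $\Phi^-_{s'}[w(s)]=\Phi_s[w(s)]=w^*(s)$.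 Thus $\Phi^-_{s'}\upharpoonright w^-(s')$ is an iso onto $(w^*)^-(s')$ taking $w(s)$ to $w^*(s)$ and $w(s')$ to $w^*(s')$, and the corresponding code entries agree.

**Step 3: the ends agree.** Let $s$ be the last jump of $w$, which is also that of $w^*$. If $s\ge t_k$, then $\Phi_s$ is the identity and $w^*(s)=w(s)$. If $s<t_k$, then $w(s)\subset\mathrm{cl}_{t_k}(w(s))=w(t_k)\subset z(t_k)\subset z^-(t_k)$. So for $\xi\in w(s)$, (C) gives $\Phi_s(\xi)=\Phi_{t_k}^-(\xi)=\Phi_{t_k}(\xi)=\xi$. Again $w^*(s)=w(s)$. Hence $w\sim w^*$.

**Step 4: the inverse.** The map $w\mapsto w^*$ preserves order. The comparison maps for the pair $(u,z)$ come from the $\varphi_i^{-1}$ and are the $\Phi_\delta^{-1}$. So the same construction gives an order preserving inverse. $\square$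

**Definition 11 (the order on $X$).** $q\preceq p$ iff for some $\alpha$ there are $w\le z$ in $F_\alpha$ with $p=p(z)$ and $q=p(w)$.

*Example.* $p(z^\varepsilon)\preceq p(r_1)$ for all $\varepsilon\ge1$; and $p(z^1)=p(u)\preceq p(r_\omega)$ for the $u$ of the previous example.

**Lemma 9.** *If $q\preceq p$ and $u\in F_\beta$ is a representative of $p$, then $q$ has exactly one representative in $F_\beta$, and it is $\le u$. The relation $\preceq$ is a partial order without infinite strictly decreasing sequences. If $z\in F_\alpha$, then $U(p(z))=\{p(w):w\le z\}$, so $|U(p)|\le\kappa$ for all $p$. For $z,w\in F_\alpha$,*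
$$U(p(z))\cap U(p(w))=U(p(z\wedge w)).\tag{6}$$

*Proof.* Let $q=p(w)$, $p=p(z)$, $w\le z$. Then $z\sim u$, and Lemma 8 gives $w^*\le u$ with $p(w^*)=q$; uniqueness is Lemma 6. So below a given point everything can be computed in one $F_\beta$.

*Transitivity:* if $r\preceq q\preceq p$ and $u\in F_\beta$ represents $p$, then $q$ has a representative $w\le u$, and $r$ has one $\le w$. *Antisymmetry:* if $q\preceq p\preceq q$ and $u\in F_\beta$ represents $p$, then $q$ has a representative $w\le u$ and $p$ has one that is $\le w$; the latter is $u$ by uniqueness, so $w=u$. A strictly decreasing sequence in $X$ would give, starting from a representative of its first element, a strictly decreasing sequence in one $F_\beta$, against Lemma 5. The description of $U(p(z))$ is the first statement, and $|F_\alpha|\le\kappa$. For (6): a point $q$ of the left side has a unique representative in $F_\alpha$, and this is $\le z$ and $\le w$, hence $\le z\wedge w$. The other inclusion is clear. $\square$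

Write $\mathbf r_\alpha=p(r_\alpha)$. Then $U(\mathbf r_\alpha)$ is the set of points with a representative in $F_\alpha$.

## 7. Two cones meet in finitely many cones

Property (1) within one $F_\alpha$ is (6). The difficulty is two different ordinals.

**Lemma 10.** *For $\alpha\ne\beta$ there is a finite $Q\subset F_\alpha$, each element of which is $\sim$ some element of $F_\beta$, such that $U(\mathbf r_\alpha)\cap U(\mathbf r_\beta)=\bigcup_{q\in Q}U(p(q))$.*

In our example $\alpha=1$, $\beta=\omega$, the pictures $B_\delta(1)$ and $B_\delta(\omega)$ are isomorphic up to time $e=1$ and not at time $2$. The pictures at time $1$ are $\{0,1\}$ and $\{0,\omega\}$, with intersection $I=\{0\}$. Cutting $r_1$ to $I$ at time $1$ gives $z^1$, and the common part is $U(p(z^1))$. One may hope that this is the general pattern: find the last time $e$ at which the pictures of $\alpha$ and $\beta$ agree, and cut to their intersection there. It is not enough. If $z\sim u$, then $z$ may have cut away, by time $e$, only the part that causes the disagreement after $e$, keeping an initial segment $K$ that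 is not contained in $I$. Its counterpart for $\beta$ is then a different set, and the two sets agree for a longer time than $\alpha$ and $\beta$ do. The idea is to continue from there, with $K$ as large as possible for each possible duration of agreement. By (O2) there are only finitely many durations, and each new stage lowers an ordinal; so the search is a finite tree.

**Step 1: persistence, measuring how long two pictures agree.** Let $J\subset B_\delta(\alpha)$ and $J'\subset B_\delta(\beta)$ be nonempty initial segments and $\varphi:J\to J'$ an iso. For $\varepsilon\ge\delta$ say that $\varphi$ *persists to* $\varepsilon$ if it extends to an iso $\mathrm{cl}_\varepsilon(J)\to\mathrm{cl}_\varepsilon(J')$. By (O1) the extension is unique. Clearly $\varphi$ persists to $\delta$.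

* (P1) *Persisting to $\varepsilon$ implies persisting to each $\varepsilon'\in[\delta,\varepsilon]$.* Restrict the extension to $\mathrm{cl}_{\varepsilon'}(J)$; by (I) the image is $\mathrm{cl}_{\varepsilon'}(J')$.
* (P2) *If $\varepsilon>\delta$ is a limit and $\varphi$ persists to all $\varepsilon'\in[\delta,\varepsilon)$, it persists to $\varepsilon$.* By (P1) and uniqueness the extensions cohere; take their union and use continuity of $\mathrm{cl}$.
* (P3) *If $J\ne J'$, then $\varphi$ does not persist to all $\varepsilon<\kappa$.* Some $\xi\in J$ has $\xi'=\varphi(\xi)\ne\xi$. Choose $\varepsilon\ge\delta$ with $\min(\xi,\xi')\in B_\varepsilon(\max(\xi,\xi'))$, and suppose $\varphi_\varepsilon\supset\varphi$ is an iso $\mathrm{cl}_\varepsilon(J)\to\mathrm{cl}_\varepsilon(J')$. As $\xi\in J$ and $\xi'\in J'$, the ordinal $\min(\xi,\xi')$ lies in both closures: in one because it belongs to $J$ or $J'$, in the other because it is in $B_\varepsilon(\max(\xi,\xi'))$. Both closures are $\varepsilon$-closed, so $\varphi_\varepsilon$ fixes it, by (N). If $\xi<\xi'$, then $\varphi_\varepsilon(\xi)=\xi\ne\xi'$,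 a contradiction. If $\xi'<\xi$, then $\varphi_\varepsilon(\xi')=\xi'=\varphi_\varepsilon(\xi)$, contradicting injectivity.

So for $J\neq J'$ there is a least $\varepsilon^*>\delta$ to which $\varphi$ does not persist; by (P2) it is a successor, and by (P1) there is a largest $e(\varphi)<\kappa$ to which $\varphi$ persists, with $e(\varphi)\ge\delta$.

* (P4) *If $J_1\subset J$ is a nonempty initial segment and $\varphi$ persists to $\varepsilon$, so does $\varphi\upharpoonright J_1:J_1\to\varphi[J_1]$.* Restrict the extension to $\mathrm{cl}_\varepsilon(J_1)$ and use (I).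
* (P5) *If $J$ is the union of a chain of nonempty initial segments $J_i$ and each $\varphi\upharpoonright J_i$ persists to $\varepsilon$, so does $\varphi$.* By (P4) and uniqueness the extensions cohere, and $\mathrm{cl}_\varepsilon(J)=\bigcup_i\mathrm{cl}_\varepsilon(J_i)$, and likewise for $J'$; take the union.

**Step 2: cutting, the operation that produces new elements.** Let $x\in F_\alpha$, let $e$ be $\ge$ the last jump of $x$, and let $K$ be a nonempty proper initial segment of $x(e)$. Let $x\cap_eK$ be the function equal to $x(\delta)$ for $\delta<e$ and to $\mathrm{cl}_\delta(K)$ for $\delta\ge e$. Such a $K$ exists only if $e>0$, as $x(0)=\{\alpha\}$. If $\eta\in x(e)\setminus K$, then $\ell(K)\le\eta<\ell(x(e))$; so $\ell(K)<h_x(e)$ and $x\cap_eK\in F_\alpha$. If $e$ is greater than the last jump of $x$, then the jumps of $x\cap_eK$ are those of $x$ together with $e$, its end is $K$, and its code is that of $x$ followed by $(e,\text{ type of }(x(e);<,\rho,R_x,K))$, because $x^-(e)=x(e)=\mathrm{cl}_e(R_x)$.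

**Step 3: nodes, recording a stage of the search.** A *node* is a pair $(x,y)\in F_\alpha\times F_\beta$ with $c(x)=c(y)$ and $R_x\ne R_y$. Then $x,y$ have the same last jump $t$, and there is an iso $\varphi:R_x\to R_y$: restrict the iso given by the last code entry, or, if the code is empty, $(x,y)=(r_\alpha,r_\beta)$ and $\varphi:\{\alpha\}\to\{\beta\}$. Put
$$e=e(\varphi)\ge t,\quad N=\mathrm{cl}_e(R_x)=x(e),\quad N'=\mathrm{cl}_e(R_y)=y(e),\quad I=N\cap N',$$
and let $\psi:N\to N'$ be the iso extending $\varphi$. By (N), $I$ is an initial segment of both $N$ and $N'$, and $\psi$ is the identity on $I$. We have $I\ne N$: otherwise $N$ is an initial segment of $N'$ of the same order type, so $N=N'$, $\psi$ is the identity, and $R_x=R_y$. Similarly $I\ne N'$.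

For a nonempty initial segment $K\not\subset I$ of $N$ we have $\psi[K]\ne K$, since otherwise $K\subset N'$. So $e(K):=e(\psi\upharpoonright K)\ge e$ is defined. We have $N\not\subset I$, and $e(N)=e$: if $\psi$ persisted to some $\varepsilon>e$, so would $\varphi$, as $\mathrm{cl}_\varepsilon(N)=\mathrm{cl}_\varepsilon(R_x)$ and $\mathrm{cl}_\varepsilon(N')=\mathrm{cl}_\varepsilon(R_y)$. By (P4), $K\subset L$ implies $e(K)\ge e(L)$. The initial segments of $N$ are well-ordered by inclusion, so by (O2) $e(\cdot)$ takes only finitely many values. For each value $v>e$ let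
$$K_v=\bigcup\{K:e(K)\ge v\}.$$
By (P5), $e(K_v)\ge v$; since some $K\subset K_v$ has $e(K)=v$, also $e(K_v)\le v$. So $e(K_v)=v$, and $K_v$ is the largest $K$ with $e(K)\ge v$. Since $e(N)=e<v$, $K_v\ne N$.

**Step 4: children, passing to the next stage.** We consider only nodes satisfying
$$e>t,\ \text{ or }N\text{ has no proper nonempty initial segment.}\tag{7}$$
The *children* of such a node $(x,y)$ are the pairs $(x\cap_eK_v,\ y\cap_e\psi[K_v])$, for values $v>e$. If there is a child, then $K_v$ is a proper nonempty initial segment of $N$, so $e>t$ by (7), and the description of codes in Step 2 applies. Children are nodes: $\psi$ maps $(x(e);<,\rho,R_x,K_v)$ onto $(y(e);<,\rho,R_y,\psi[K_v])$, so the codes agree, and the ends $K_v\ne\psi[K_v]$ differ. For a child, the iso between the ends is $\psi\upharpoonright K_v$, which persists exactly up to $v$, and its last jump is $e<v$. So children satisfy (7). The *root* $(r_\alpha,r_\beta)$ is a node, and it satisfies (7): $t=0$, and if $e=0$ then $N=\{\alpha\}$.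

If $I\ne\emptyset$, then $I$ is a proper nonempty initial segment of $N$ and of $N'$, so $e>t$ by (7). Put $q(x,y)=x\cap_eI\in F_\alpha$. Then $q(x,y)\sim y\cap_eI\in F_\beta$, since $\psi[R_x]=R_y$, $\psi[I]=I$, and both ends are $I$.

Let $\mathcal T$ be the tree of nodes obtained from the root by taking children. It is finitely branching. For a child $\ell(K_v)<\ell(N)=\ell(R_x)$, because $K_v$ is a proper initial segment of $N$. So the ordinal $\ell$ of the first end strictly decreases along branches, and there is no infinite branch. By König's lemma $\mathcal T$ is finite. Let $Q$ be the finite set of all existing $q(x,y)$, $(x,y)\in\mathcal T$.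

**Step 5: $Q$ works.** If $q\in Q$, then $p(q)$ has representatives in $F_\alpha$ and in $F_\beta$, so $p(q)\in U(\mathbf r_\alpha)\cap U(\mathbf r_\beta)$, and cones are downward closed. This is one inclusion.

For the other, a point of $U(\mathbf r_\alpha)\cap U(\mathbf r_\beta)$ has representatives $z\in F_\alpha$, $u\in F_\beta$ with $z\sim u$; let $\Phi_\delta,\Phi_\delta^-$ be their comparison maps. Call $(x,y)\in\mathcal T$ *good* if $z\le x$ and $u\le y$. The root is good. Let $(x,y)$ be good, with $e,N,N',\psi,I$ as in Step 3.

*Case 1: $z(e)=u(e)$.* Then $\emptyset\ne z(e)\subset x(e)\cap y(e)=I$, so $q(x,y)$ exists. For $\delta<e$ we have $z(\delta)\subset x(\delta)$. For $\delta\ge e$ we have $h_z(\delta)\le h_z(e)\le\ell(I)$, so $z(\delta)\subset B_\delta(\alpha)\cap\ell(I)=\mathrm{cl}_\delta(I)$ by (2). Hence $z\le q(x,y)$ and $p(z)\in U(p(q(x,y)))$, as desired.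

*Case 2: $z(e)\ne u(e)$.* We find a good child. Put $K=z(e)$ and $K'=u(e)$; these are nonempty initial segments of $N$ and $N'$. The map $\Phi_e:K\to K'$ is an iso. So $\psi[K]$ and $K'$ are initial segments of $N'$ of the same order type; hence $\psi[K]=K'$ and $\psi\upharpoonright K=\Phi_e$. Also $K\not\subset I$, since otherwise $K'=\psi[K]=K$. As $R_z=R_u$, we have $z(\delta)=u(\delta)$ for all $\delta\ge$ the last jump of $z$; so that last jump is $>e$. Let $t'$ be the least jump of $z$ that is $>e$; $u$ has the same jumps. By (4), $z^-(t')=\mathrm{cl}_{t'}(K)$ and $u^-(t')=\mathrm{cl}_{t'}(K')$, and by (C) the iso $\Phi^-_{t'}$ between them extends $\Phi_e=\psi\upharpoonright K$. So $e(K)\ge t'>e$.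

Let $v=e(K)$. Then $K\subset K_v$ and $K'=\psi[K]\subset\psi[K_v]$. For $\delta<e$, $z(\delta)\subset x(\delta)$ and $u(\delta)\subset y(\delta)$. For $\delta\ge e$, $h_z(\delta)\le\ell(K)\le\ell(K_v)$ and $h_u(\delta)\le\ell(K')\le\ell(\psi[K_v])$. So by (2) $z\le x\cap_eK_v$ and $u\le y\cap_e\psi[K_v]$, and this child is good.

Starting from the root and passing to good children in Case 2, we reach Case 1 after finitely many steps, since $\mathcal T$ is finite. This proves Lemma 10. $\square$

**Corollary 11.** *For all $p,q\in X$, $U(p)\cap U(q)$ is a finite (possibly empty) union of sets $U(s)$.*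

*Proof.* This is property (1) for $X$. Let $p=p(z)$, $q=p(u)$, $z\in F_\alpha$, $u\in F_\beta$. If $\alpha=\beta$, use (6). Otherwise take $Q$ from Lemma 10. Since $U(p)\subset U(\mathbf r_\alpha)$ and $U(q)\subset U(\mathbf r_\beta)$,
$$U(p)\cap U(q)=\bigcup_{g\in Q}U(p)\cap U(p(g))\cap U(q).$$
Fix $g\in Q$ and put $w=z\wedge g$. By (6), $U(p)\cap U(p(g))=U(p(w))$. As $w\le g$ and $g\sim g'$ for some $g'\in F_\beta$, Lemma 8 gives $w^*\in F_\beta$ with $w\sim w^*$. Then $U(p(w))\cap U(q)=U(p(w^*))\cap U(p(u))=U(p(w^*\wedge u))$, again by (6). $\square$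

## 8. Ranks, counting, and the proof of Theorem A

By Lemma 9 and Corollary 11, Lemma 2 applies to $(X,\preceq)$, and $X$ with the cone topology is LCS. We apply Lemma 3 with $\sigma(p)=\sup R_p$. Here $\sigma(p)<\kappa^+$, since $R_p\subset\alpha+1$ if $p$ has a representative in $F_\alpha$. The next lemma is item 2 of Lemma 3.

**Lemma 12.** *$\mathrm{rk}(p)\ge\sup R_p$ for all $p\in X$.*

*Proof.* We use induction on $\sup R_p$. Let $p=p(z)$, $z\in F_\alpha$, with last jump $t$ and $R=R_p$, and let $\gamma<\sup R$. We show $\mathrm{rk}(p)\ge\gamma+1$; as $\gamma$ is arbitrary, this suffices.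

**Step 1: points of rank $\ge\gamma$ below $p$.** Some $\xi\in R$ has $\xi>\gamma$, so $\gamma<\alpha$ and $\ell(R)>\gamma+1$. For all large $\varepsilon<\kappa$ we have $\varepsilon>t$ and $\gamma\in B_\varepsilon(\alpha)$. For such $\varepsilon$ let $z^\varepsilon(\delta)=z(\delta)$ for $\delta<\varepsilon$ and $z^\varepsilon(\delta)=z(\delta)\cap(\gamma+1)$ for $\delta\ge\varepsilon$. We have $h_z\ge\ell(R)>\gamma+1$ everywhere. So for $\delta\ge\varepsilon$, (B2) gives $z^\varepsilon(\delta)=B_\delta(\alpha)\cap(\gamma+1)=B_\delta(\gamma)$, and $h_{z^\varepsilon}(\delta)=\gamma+1$. Hence $z^\varepsilon\in F_\alpha$, $z^\varepsilon<z$, its last jump is $\varepsilon$, and its end is $B_\varepsilon(\gamma)$, with supremum $\gamma$. By induction $\mathrm{rk}(p(z^\varepsilon))\ge\gamma$, and $p(z^\varepsilon)\ne p$ by Lemma 6.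

**Step 2: they converge to $p$.** By Lemma 2 a basic neighborhood of $p$ is $U(p)\setminus\bigcup_{j<n}U(q_j)$ with $q_j\prec p$. By Lemma 9, $q_j=p(w_j)$ with $w_j<z$ in $F_\alpha$. Choose $\delta_j$ with $w_j(\delta_j)\subsetneq z(\delta_j)$. If moreover $\varepsilon>\max_j\delta_j$, then $z^\varepsilon(\delta_j)=z(\delta_j)\not\subset w_j(\delta_j)$, so $z^\varepsilon\not\le w_j$. Since representatives in $F_\alpha$ are unique, $p(z^\varepsilon)\notin U(q_j)$. So every neighborhood of $p$ contains a point $p(z^\varepsilon)\ne p$ of rank $\ge\gamma$, and $\mathrm{rk}(p)\ge\gamma+1$ by (T1). $\square$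

*Proof of Theorem A.* We check the items of Lemma 3. Item 1 is in Lemma 9, and item 2 is Lemma 12. Item 3: the end of $r_\alpha$ is $\{\alpha\}$, so $\sigma(\mathbf r_\alpha)=\alpha$.

Item 4: a point is a pair (code, end). A code is a finite sequence of pairs, each consisting of an ordinal $<\kappa$ and a type given by some $\theta<\kappa$, a function $[\theta]^2\to\kappa$ and two subsets of $\theta$. So there are at most $\kappa^{<\kappa}=\kappa$ codes. An end with supremum $\le\beta$ is a subset of $\beta+1$ of size $<\kappa$, and $|\beta+1|\le\kappa$; so there are at most $\kappa^{<\kappa}=\kappa$ such ends. (For $\kappa=\omega_1$ this count is the only use of CH.) Hence $|\{p:\sigma(p)\le\beta\}|\le\kappa$.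

Lemma 3 gives $\langle\kappa\rangle_{\kappa^+}\in\mathcal C(\kappa^+)$. For $\kappa=\omega_1$ the hypothesis $\kappa^{<\kappa}=\kappa$ is CH, by the example after Definition 4. So CH, and hence GCH, implies $\langle\omega_1\rangle_{\omega_2}\in\mathcal C(\omega_2)$. $\blacksquare$

## 9. Constant sequences of every length below $\kappa^+\cdot\kappa^+$

Now stacking, which stopped at $\kappa^+$, can be started again from the space of Theorem A.

*Proof of Theorem B.* Let $\kappa^{<\kappa}=\kappa$.

**Step 1: lengths $0<\xi<\kappa^+$.** The union of the first $\xi$ levels of the space of Theorem A is open, by (T1). By (T2) it is an LCS space with cardinal sequence $\langle\kappa\rangle_\xi$.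

**Step 2: lengths $\kappa^+\cdot\gamma$ with $1\le\gamma<\kappa^+$.** We use induction on $\gamma$. For $\gamma=1$ this is Theorem A. As $\kappa^+\cdot(\gamma+1)=\kappa^+\cdot\gamma+\kappa^+$, the successor step is Lemma 1. Let $\gamma$ be a limit, and let $\gamma_i\geq 1$, $i<\mathrm{cf}(\gamma)$, be cofinal in $\gamma$; then $\mathrm{cf}(\gamma)\le\kappa$. Take the topological sum of witnesses for the lengths $\kappa^+\cdot\gamma_i$. By (T3) its height is $\sup_i\kappa^+\cdot\gamma_i=\kappa^+\cdot\gamma$, and each level is a union of at least one and at most $\kappa$ sets of size $\kappa$.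

**Step 3: the general length.** Every $0<\alpha<\kappa^+\cdot\kappa^+$ is $\kappa^+\cdot\gamma+\xi$ with $\gamma,\xi<\kappa^+$. If $\gamma=0$ use Step 1, if $\xi=0$ use Step 2, and if both are nonzero combine them by Lemma 1. $\blacksquare$

Nothing is claimed here about constant sequences of length $\ge\kappa^+\cdot\kappa^+$.
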